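# Inner functions decide uniform boundedness in $H^\infty$

## Taylor coefficients tested on Blaschke products

Let $H^\infty$ be the Banach space of bounded analytic functions on the unit disc $\mathbb D$, with the supremum norm $\|\cdot\|$, and write $f(z)=\sum_n\hat f(n)z^n$. Consider the functionals
$$\varphi_n(f)=n\,\hat f(n),\qquad n\ge 1 .$$
Since $|\hat f(n)|\le\|f\|$, with equality for $f=z^n$, we have $\|\varphi_n\|=n$. The family is not norm bounded. Can we see this by testing it on a few special functions, one function at a time?

Take first a single Blaschke factor. For $a\in\mathbb D$,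
$$b_a(z)=\frac{z-a}{1-\bar az}=-a+(1-|a|^2)\sum_{n\ge1}\bar a^{\,n-1}z^n,\qquad |\varphi_n(b_a)|=n(1-|a|^2)|a|^{n-1}.$$
Put $x=|a|$. Since $nx^{n-1}\le 1+x+\dots+x^{n-1}$, we get $n(1-x)x^{n-1}\le1$, so $|\varphi_n(b_a)|\le 1+x\le 2$ for all $n$. The factor notices nothing. Any finite Blaschke product $B$ is analytic in a disc of radius larger than $1$, so $\hat B(n)$ decays geometrically and $\sup_n|\varphi_n(B)|<\infty$. Thus $(\varphi_n)$ is bounded at every finite Blaschke product, and unbounded in norm.

Now let us build an infinite product that does notice. Let $r_k=1-4^{-k}$, so that $1-r_k^2\ge4^{-k}$ and $c:=\prod_kr_k>0$. For integers $n_1<n_2<\cdots$ still to be chosen, put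
$$B_k=\frac{r_k+z^{n_k}}{1+r_kz^{n_k}}=r_k+(1-r_k^2)z^{n_k}-\cdots,\qquad P_N=B_1\cdots B_N .$$
Each $B_k$ has modulus $1$ on the circle $\mathbb T$ and $B_k(0)=r_k$. Let $m$ be normalized Lebesgue measure on $\mathbb T$ and $\|\cdot\|_2$ the norm of $L^2(m)$. Then $\|B_k-1\|_2^2=2-2\,\mathrm{Re}\,B_k(0)=2\cdot4^{-k}$, so $\|P_N-P_{N-1}\|_2=\|B_N-1\|_2=\sqrt2\,2^{-N}$. Hence $P_N$ converges in $L^2$ to some $\theta$. The limit lies in $H^2$, and $|\theta|=1$ a.e. because a subsequence converges a.e. So $\theta\in H^\infty$ and $\theta$ has unimodular boundary values.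

Choose $n_k$ inductively so large that $n_k\ge k4^k$ and $|\hat P_{k-1}(n_k)|\le\frac c2 4^{-k}$ (with $P_0=1$); this is possible because $P_{k-1}$ is a finite Blaschke product. From the expansion of $B_k$,
$$\hat P_k(n_k)=r_k\hat P_{k-1}(n_k)+(1-r_k^2)P_{k-1}(0),\qquad |\hat P_k(n_k)|\ge c\,4^{-k}-\tfrac c2 4^{-k}=\tfrac c24^{-k}.$$
For $N>k$ the remaining factors multiply to $Q=Q(0)+O(z^{n_{k+1}})$ with $Q(0)\ge c$, and $n_{k+1}>n_k$, so $\hat P_N(n_k)=Q(0)\hat P_k(n_k)$. Taylor coefficients pass to $L^2$-limits. Hence $|\hat\theta(n_k)|\ge\frac{c^2}{2}4^{-k}$ and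
$$|\varphi_{n_k}(\theta)|\ge \tfrac{c^2}{2}\,k\to\infty .$$

One function with unimodular boundary values has caught the whole family. A function $f\in H^\infty$ is called **inner** if its radial boundary values satisfy $|f|=1$ a.e. on $\mathbb T$. Our question is this: *is every norm-unbounded family of functionals on $H^\infty$ unbounded at some single inner function?* In the example we relied on the fact that the coefficient functionals pass to the $L^2$-limit of a product. A general element of $(H^\infty)^*$ does not do that, and this is where the difficulty lies.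

## Uniform boundedness deciding sets and the two theorems

**Definition.** Let $X$ be a Banach space. A set $A\subset X$ is a *uniform boundedness deciding set* (UBD-set) in $(X,\|\cdot\|)$ if every family in $X^*$ that is pointwise bounded on $A$ is norm bounded. If $X=W^*$, then $A\subset X$ is a UBD-set in $(X,w^*)$ if every family in the predual $W$ that is pointwise bounded on $A$ is norm bounded.

By the uniform boundedness principle $X$ itself is a UBD-set. Note that a superset of a UBD-set is a UBD-set. A set $A\subset X\setminus\{0\}$ is *norming* if $\|x^*\|=\sup_{a\in A}|x^*(a)|/\|a\|$ for all $x^*\in X^*$. Norming is not enough. In $\ell^1$ the unit vectors $e_k$ are norming, and their closed absolutely convex hull is the whole unit ball; yet the functionals $x\mapsto nx_n$ are pointwise bounded on $\{e_k\}$ (at $e_k$ the supremum is $k$) and have norms $n$.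

**Definition.** A locally convex space is *barrelled* if each of its barrels (closed, absolutely convex, absorbing sets) is a neighborhood of $0$. For metrizable spaces this means that the space is not a countable non-decreasing union of closed, absolutely convex, nowhere dense sets.

Banach spaces are barrelled. The span of the $e_k$ in $\ell^1$ is not: $\{x:|nx_n|\le1\text{ for all }n\}$ is a barrel in it that contains no ball.

**Fact 1.** $A\subset X$ is a UBD-set in $(X,\|\cdot\|)$ if and only if its linear span $E$ is dense and barrelled.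

*Proof.* Let $A$ be a UBD-set. If $E$ were not dense, some $\phi\ne0$ would vanish on $A$, and $\{n\phi\}$ would be a contradiction. Let $T\subset E$ be a barrel. The set $T^\circ=\{\phi\in X^*:|\phi|\le1\text{ on }T\}$ is pointwise bounded on $E$, because $T$ is absorbing; so it is bounded by some $C>0$. If $x\in E$, $\|x\|\le1/C$ and $x\notin T$, Hahn–Banach gives $\phi\in T^\circ$ with $|\phi(x)|>1$, contradicting $|\phi(x)|\le C\|x\|\le 1$. So $T$ contains a ball. Conversely, let $E$ be dense and barrelled and let $\Phi$ be pointwise bounded on $A$, hence on $E$. Then $\{x\in E:|\phi(x)|\le1\ \text{for all}\ \phi\in\Phi\}$ is a barrel, so it contains a ball of $E$, and by density $\Phi$ is norm bounded. $\square$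

We identify $f\in H^\infty$ with its boundary function. With $H^1_0=\{g\in H^1:g(0)=0\}$ and the pairing $\langle f,[g]\rangle=\int_{\mathbb T}fg\,dm$, the space $H^\infty$ is the dual of $L^1/H^1_0$; the weak$^*$ topology $w^*$ refers to this predual. Write $\mathcal I$ for the set of inner functions, unimodular constants included. Blaschke products may carry a unimodular constant factor, and unimodular constants count as finite Blaschke products of degree $0$.

**Theorem 1.** If $\Phi\subset(H^\infty)^*$ and $\sup_{\phi\in\Phi}|\phi(I)|<\infty$ for every $I\in\mathcal I$, then $\sup_{\phi\in\Phi}\|\phi\|<\infty$.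

Thus the set of inner functions is a UBD-set in $(H^\infty,\|\cdot\|)$; equivalently, by Fact 1, its linear span is (dense and) barrelled. This answers a question from "Thickness and weak integrability".

**Theorem 2.** Let $\mathcal G$ be the set of Blaschke products having infinitely many zeros, all of them simple. Then $\mathcal G$ is a UBD-set in $(H^\infty,\|\cdot\|)$. In particular the Blaschke products form a UBD-set, and their span is barrelled. Moreover:

* (i) If $\mathcal G=\bigcup_mA_m$ with $A_1\subset A_2\subset\cdots$, then some $\overline{\mathrm{aco}}\,A_m$ (norm-closed absolutely convex hull) contains a ball centered at $0$. No radius works uniformly: for every $\rho>0$ there is such a cover for which no $\overline{\mathrm{aco}}\,A_m$ contains a ball of radius $>\rho$ about $0$.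
* (ii) A bounded operator from a Banach space into $H^\infty$ whose range contains $\mathcal G$ is onto.
* (iii) The finite Blaschke products do not form a UBD-set.

Our opening computation already proved (iii): the family $(\varphi_n)$ is pointwise bounded on the finite Blaschke products and $\|\varphi_n\|=n$. The proof of Theorem 1 will not use Theorem 2.

We use the following theorem of Marshall as a known result.

**(M)** The norm-closed convex hull of the inner functions, even of the Blaschke products, is the closed unit ball of $H^\infty$.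

In particular inner functions are norming, but the $\ell^1$ example shows that (M) alone cannot settle the question. Nor can one apply Baire's theorem to the linear span of the inner functions: among the results listed with the problem is that this span is not a Baire space. Also listed are two weak$^*$ results: inner functions (Fernandez) and Blaschke products (H. Shapiro) are UBD-sets in $(H^\infty,w^*)$.

Finally, put $d(I,J)=\|I-J\|_2$ on $\mathcal I$. Four elementary remarks will be used throughout.

**Fact 2.**

* (a) $d(I,1)^2=2(1-\mathrm{Re}\,I(0))$ and $d(IB,IB')=d(B,B')$ for inner $I,B,B'$.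
* (b) $(\mathcal I,d)$ is complete: an $L^2$-limit of inner functions is in $H^2$ and unimodular a.e., hence inner.
* (c) For $g\in L^1$ and $c>0$, $\int|I-J||g|\,dm\le c\,d(I,J)+2\int_{|g|>c}|g|\,dm$. So the left side tends to $0$ as $d(I,J)\to0$, and every $\gamma\in L^1/H^1_0$ is $d$-continuous on $\mathcal I$.
* (d) $d$-convergence implies locally uniform convergence on $\mathbb D$, since $|f(z)|\le\|f\|_2(1-|z|^2)^{-1/2}$ on $H^2$.

## Splitting a functional into an integrable and a singular part

An arbitrary $\phi\in(H^\infty)^*$ will be cut into a part from the predual and a part that lives on sets of arbitrarily small measure.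

**Definition.** A functional $\tilde\psi\in(L^\infty)^*$ is *singular* if for each $\varepsilon>0$ there is a measurable $E\subset\mathbb T$ with $m(E)\le\varepsilon$ and $\tilde\psi(f)=\tilde\psi(1_Ef)$ for all $f\in L^\infty$. A functional $\psi$ on $H^\infty$ is *singular* if it is the restriction of a singular functional $\tilde\psi$ on $L^\infty$.

**Example 1.** Let $\mathrm{LIM}$ be a bounded linear functional on $\ell^\infty$ that extends the limit on convergent sequences, and put $\tilde\psi(f)=\mathrm{LIM}_n\,P[f](1-2^{-n})$, where $P[f]$ is the Poisson integral. If $E$ is an arc centered at $1$, the Poisson kernels at $1-2^{-n}$ tend to $0$ uniformly off $E$, so $\tilde\psi(1_{\mathbb T\setminus E}f)=0$. Hence $\tilde\psi$ is singular. Its restriction $\psi$ to $H^\infty$ has $\psi(1)=1$. For $S_t(z)=\exp\big(-t\frac{1+z}{1-z}\big)$, $t>0$, an inner function, $S_t(r)\to0$ as $r\to1$, so $\psi(S_t)=0$.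

**Fact 3 (Yosida–Hewitt).** Every $\Lambda\in(L^\infty)^*$ can be written $\Lambda=\Lambda^a+\Lambda^s$ with $\Lambda^a(f)=\int fg\,dm$ for some $g\in L^1$ and $\Lambda^s$ singular.

*Proof.* Write $L^\infty=C(X)$, $f\leftrightarrow\hat f$, with $X$ the Gelfand space. (In this proof only, $\hat f$ is the Gelfand transform.) Simple functions are dense in $L^\infty$, so idempotents separate the points of $X$. Hence any two points are separated by a clopen set, and by compactness, whenever $K\subset U$ with $K$ compact and $U$ open, there is a clopen $V$ with $K\subset V\subset U$. Clopen sets correspond to measurable subsets of $\mathbb T$ modulo null sets. Let $\hat m$ be the Radon measure on $X$ with $\int\hat f\,d\hat m=\int f\,dm$, let $\lambda$ be the Radon measure that represents $\Lambda$, and let $\lambda=\lambda_a+\lambda_s$ be its Lebesgue decomposition with respect to $\hat m$.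

*The part $\lambda_a$.* Since $\widehat{|f|}=|\hat f|$, the map $f\mapsto\hat f$ is isometric from the norm of $L^1(m)$ to that of $L^1(\hat m)$. As $L^\infty$ is dense in $L^1(m)$ and $C(X)$ is dense in $L^1(\hat m)$, it extends to an isometry of $L^1(m)$ onto $L^1(\hat m)$, and approximating $g$ gives $\int\hat f\hat g\,d\hat m=\int fg\,dm$ for $f\in L^\infty$, $g\in L^1(m)$. So the density of $\lambda_a$ is $\hat g$ for some $g\in L^1(m)$, and $\lambda_a$ represents $\Lambda^a(f)=\int fg\,dm$.

*The part $\lambda_s$.* Let $\Lambda^s$ be the functional represented by $\lambda_s$, and let $\lambda_s$ be carried by a Borel set $N$ with $\hat m(N)=0$. Given $\varepsilon>0$ take an open $U\supset N$ with $\hat m(U)<\varepsilon$, compact $K_1\subset K_2\subset\cdots\subset N$ with $|\lambda_s|(N\setminus K_j)\to0$, and clopen $V_1\subset V_2\subset\cdots$ with $K_j\subset V_j\subset U$ (replace $V_j$ by $V_1\cup\dots\cup V_j$ if needed). Let $E_j\leftrightarrow V_j$, $E=\bigcup_jE_j$, and let $V$ be the clopen set of $E$. Then $V\supset V_j\supset K_j$ for all $j$, so $|\lambda_s|(X\setminus V)=0$;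 that is, $\Lambda^s(f)=\Lambda^s(1_Ef)$. And $m(E)=\lim m(E_j)=\lim\hat m(V_j)\le\varepsilon$. $\square$

For each $\phi\in(H^\infty)^*$ fix, once and for all, a Hahn–Banach extension $\Lambda$ to $L^\infty$ and a decomposition as in Fact 3. Let $\phi^a,\phi^s$ be the restrictions of $\Lambda^a,\Lambda^s$ to $H^\infty$. Then $\phi=\phi^a+\phi^s$, where $\phi^a$ comes from $L^1/H^1_0$ and $\phi^s$ is singular.

## Functionals from the predual: Baire category in the $L^2$ metric

For the parts $\phi^a$, Fact 2 suggests Baire's theorem on the complete metric space $(\mathcal I,d)$. It will give a $d$-ball on which the family is bounded, and we must get from that ball to all of $H^\infty$.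

**Lemma 1.** Let $\Gamma\subset L^1/H^1_0$, $I_0\in\mathcal I$, $\rho>0$ and $M$ satisfy
$$|\gamma(I)|\le M\quad\text{for all }\gamma\in\Gamma\text{ and all }I\in\mathcal I\text{ with }d(I,I_0)<2\rho. \tag{1}$$
Then there is $M''$ with $|\gamma(zf)|\le M''\|f\|$ for all $\gamma\in\Gamma$, $f\in H^\infty$.

*Proof.* **Step 1: two centers.** The purpose is to have a second inner function $J$ near $I_0$ that will let us remove the factor $I_0$ later. Pick $a\in(0,1)$ with $2a/(1-a)<\rho$ and let $J=\frac{I_0-a}{1-aI_0}\in\mathcal I$. Then
$$J-I_0=\frac{a(I_0^2-1)}{1-aI_0},\qquad d(J,I_0)\le\|J-I_0\|\le\frac{2a}{1-a}<\rho .$$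

**Step 2: multiply by inner functions near $1$.** The purpose is to turn the local bound (1) into a bound at $I_0zB$ for *every* inner $B$. Pick $r\in(0,1)$ with $\sqrt{2(1-r)}<\rho$. For $B\in\mathcal I$ and $|\zeta|=1$ put
$$B_\zeta=\frac{r+\zeta zB}{1+r\zeta zB}=r+(1-r^2)\sum_{j\ge1}(-r)^{j-1}\zeta^j(zB)^j .$$
It is inner with $B_\zeta(0)=r$, so $d(B_\zeta,1)=\sqrt{2(1-r)}<\rho$. Hence $d(I_0B_\zeta,I_0)<\rho$ and $d(JB_\zeta,I_0)\le d(JB_\zeta,J)+d(J,I_0)<2\rho$, so (1) applies to both. The series converges in norm uniformly in $\zeta$, and $\zeta^1$ occurs only in the term $j=1$. Therefore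
$$\int_{\mathbb T}\bar\zeta\,\gamma(I_0B_\zeta)\,dm(\zeta)=(1-r^2)\gamma(I_0zB),$$
and likewise with $J$. So $|\gamma(I_0zB)|$ and $|\gamma(JzB)|$ are at most $M':=M/(1-r^2)$ for all inner $B$.

**Step 3: remove $I_0$.** From $J(1-aI_0)=I_0-a$ we get
$$a\,zB=I_0zB-JzB+a\,I_0z(JB),$$
and $JB$ is inner. So $|\gamma(zB)|\le(2+a)M'/a=:M''$ for all inner $B$.

**Step 4: pass to $H^\infty$.** By (M) the bound extends from inner $B$ to convex combinations and to their norm limits: $|\gamma(zf)|\le M''\|f\|$. $\square$

**Proposition 1 (Fernandez).** If $\Gamma\subset L^1/H^1_0$ is pointwise bounded on $\mathcal I$, it is norm bounded.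

*Proof.* The sets $\{I\in\mathcal I:\sup_{\gamma\in\Gamma}|\gamma(I)|\le M\}$, $M\in\mathbb N$, cover $\mathcal I$ and are $d$-closed by Fact 2(c). By Baire one of them contains a ball, which gives (1). By Lemma 1, $|\gamma(zf)|\le M''\|f\|$. Write $f=f(0)+zf_1$ with $\|f_1\|=\|f-f(0)\|\le2\|f\|$. Then $|\gamma(f)|\le(|\gamma(1)|+2M'')\|f\|$, and $\sup_\gamma|\gamma(1)|<\infty$ because $1\in\mathcal I$. $\square$

The sensible first attempt at Theorem 1 is to run the same proof for general functionals. It stops at two places, depending on the metric.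

*With the metric $d$*, the sets in the Baire argument need not be closed. In Example 1, $d(S_t,1)^2=2(1-e^{-t})\to0$ as $t\to0$, while $\psi(S_t)=0$ and $\psi(1)=1$. So $\{I:|\psi(I)|\le\frac12\}$ contains every $S_t$ but not their $d$-limit $1$. For the same reason one cannot copy the opening example by letting each $B_n$ make $\phi_n$ large and evaluating $\phi_n$ at $\prod B_j$: the product converges in $L^2$ and not in norm, and $\phi_n(\prod B_j)$ is out of control.

*With the norm metric*, $\mathcal I$ is complete and all functionals are continuous, so Baire works. What stops is Step 2. If $B$ is inner and $\|B-1\|<2$, then $B$ is constant. Indeed, $|1+B|$ is then bounded below a.e. on $\mathbb T$ (the boundary values of $B$ are unimodular and stay away from $-1$), and $1+B$, having nonnegative real part and not vanishing identically, is outer; so $1/(1+B)\in H^\infty$. Then $(1-B)/(1+B)$ is in $H^\infty$ with purely imaginary boundary values, hence constant, and so is $B$. Consequently $\|I_0B-I_0\|=\|B-1\|=2$ for every nonconstant inner $B$, and a small norm ball around $I_0$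 contains no product $I_0B$ with $B$ nonconstant.

So we need two new ingredients: inner functions $B_n$ that detect singular functionals and tend to $1$ in $L^2$, so that their product makes sense; and a way to move inside $\mathcal I$ in the *norm* topology, by many parameters and not by multiplication.

## Singular functionals are seen by inner functions near 1

In Example 1 the functions $S_t$ satisfy $\psi(S_t-1)=-1$ although $S_t\to1$ in $L^2$. This is a general phenomenon.

**Lemma 2.** Let $\psi\ne0$ be singular and $\sigma=\|\psi\|_{(H^\infty)^*}$. For every $\eta>0$ there is an inner $B$ with $\|B-1\|_2\le\eta$ and $|\psi(B-1)|\ge\sigma/8$.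

*Proof.* The plan is to find first some $g$ in the unit ball of $H^\infty$ with $g(0)$ near $1$ and $\psi(g-1)$ large, and then to replace $g$ by an inner function by means of (M). Fix $f\in H^\infty$ with $\|f\|\le1$, $|\psi(f)|\ge\frac34\sigma$, and fix $A>0$ with $2\|\tilde\psi\|/(1+A)\le\sigma/4$. Let $E$ be as in the definition of singularity for $\tilde\psi$, with $m(E)$ to be made small at the end.

**Step 1: a function near $1$ on $E$ and small at $0$.** Put
$$u(z)=A\int_E\frac{\xi+z}{\xi-z}\,dm(\xi),\qquad F=\frac u{1+u}.$$
Then $\mathrm{Re}\,u\ge0$, and $\mathrm{Re}\,u=A$ a.e. on $E$. So $|1-F|=1/|1+u|\le1/(1+A)$ a.e. on $E$. Since $u(0)=A\,m(E)$, we have $0\le F(0)\le A\,m(E)$ and $F(0)<1$.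

**Step 2: room below modulus $1$.** This step shows that $1-F$ leaves enough room to add a multiple of $F^2f$. We have $|2F-1|=|u-1|/|u+1|\le1$. Expanding $|2F-1|^2\le1$ gives $|F|^2\le\mathrm{Re}\,F$, hence $|F|\le1$ and
$$|1-F|^2=1-2\,\mathrm{Re}\,F+|F|^2\le1-|F|^2,\qquad\text{so}\qquad|1-F|\le1-\tfrac12|F|^2 .$$

**Step 3: the function $g$.** Let $g_\pm=1-F\pm\frac12F^2f$. By Step 2, $|g_\pm|\le1-\frac12|F|^2+\frac12|F|^2=1$. Also $|1-g_\pm(0)|\le F(0)+\frac12F(0)^2\le\frac32A\,m(E)$. The functional $\psi$ hardly distinguishes $F^2f$ from $f$: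
$$|\psi(F^2f)-\psi(f)|=|\tilde\psi(1_E(1-F)(1+F)f)|\le\frac{2\|\tilde\psi\|}{1+A}\le\frac\sigma4 .$$
Hence $|\psi(g_+-1)-\psi(g_--1)|=|\psi(F^2f)|\ge\sigma/2$. We know nothing about $\psi(F)$, but it cancels in this difference: for at least one sign, $g=g_\pm$ satisfies $|\psi(g-1)|\ge\sigma/4$.

**Step 4: from $g$ to an inner function.** Let $\kappa>0$. By (M) there are inner $B_i$ and $\lambda_i\ge0$ with $\sum\lambda_i=1$ (finite sum) and $\|g-\sum\lambda_iB_i\|\le\kappa$. Evaluating at $0$,
$$\sum\lambda_i(1-\mathrm{Re}\,B_i(0))\le\tau:=\tfrac32A\,m(E)+\kappa .$$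
Call $i$ bad if $\|B_i-1\|_2>\eta$, which by Fact 2(a) means $1-\mathrm{Re}\,B_i(0)>\eta^2/2$; otherwise good. All terms $1-\mathrm{Re}\,B_i(0)$ are nonnegative, so the bad indices have total weight at most $2\tau/\eta^2$. Therefore
$$\frac\sigma4\le|\psi(g-1)|\le\sigma\kappa+2\sigma\cdot\frac{2\tau}{\eta^2}+\sum_{i\text{ good}}\lambda_i|\psi(B_i-1)| .$$
Since $A$ was fixed before $E$ and $\kappa$, we may choose $\kappa$ and $m(E)$, depending only on $\eta$ and $A$, so small that $\kappa+4\tau/\eta^2\le\frac18$. Then $\sum_{i\text{ good}}\lambda_i|\psi(B_i-1)|\ge\sigma/8$, and as the weights add up to at most $1$, some good $i$ has $|\psi(B_i-1)|\ge\sigma/8$. $\square$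

## A Banach ball mapped into the inner functions

If $\theta$ is inner and $c\in\mathbb D$ is a constant, then $(\theta+c)/(1+\bar c\theta)$ is inner and norm-close to $\theta$ for small $c$. We now allow $c$ to be a function $h$. On $\mathbb T$ we have $|\theta+h|=|1+\bar\theta h|=|1+\theta\bar h|$, so the right denominator is $1+\theta\bar h$, provided that $\theta\bar h$ is analytic.

**Definition.** For inner $\theta$ let $K_\theta=\{h\in H^\infty:\theta\bar h\in H^\infty\}$ and $h^\#=\theta\bar h$ for $h\in K_\theta$. Fix $\delta=\frac1{100}$, let $D_\theta=\{h\in K_\theta:\|h\|<\delta\}$, and put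
$$\Psi(h)=\frac{\theta+h}{1+h^\#}\in H^\infty,\qquad h\in D_\theta .$$

**Example 2.** For $\theta=z^N$, $K_\theta$ is the space of polynomials of degree at most $N$, and $\#$ reverses and conjugates the coefficients. For $\theta=z$ and $h=\alpha+\beta z$ we get $h^\#=\bar\beta+\bar\alpha z$ and $\Psi(h)=\frac{\alpha+(1+\beta)z}{(1+\bar\beta)+\bar\alpha z}$, a disc automorphism.

Here are the properties that we need. $K_\theta$ is a norm-closed complex subspace of $H^\infty$, hence a Banach space. The map $h\mapsto h^\#$ is conjugate-linear and isometric, and $(h^\#)^\#=\theta\overline{\theta\bar h}=h$, so it is an involution of $K_\theta$. We have $1\in K_\theta$ with $1^\#=\theta$. If an inner $B$ divides $\theta$, meaning that $\theta\bar B$ is inner, then $B\in K_\theta$. For $h\in D_\theta$ we have $\|h^\#\|<\delta$, so $1+h^\#$ is invertible in $H^\infty$; and $|\theta+h|=|1+h^\#|$ on $\mathbb T$. So **$\Psi(h)$ is inner**, and $\Psi$ is norm-continuous.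

A bound for $\phi_n$ at the nonlinear expressions $\Psi(h)$ gives linear information, because $\#$ is conjugate-linear. If $k$ is rotated to $\zeta k$, the numerator of $\Psi$ sees $\zeta$ and the denominator sees $\bar\zeta$, and one Fourier coefficient isolates the numerator.

**Lemma 3.** Suppose $(\phi_n)\subset(H^\infty)^*$, $h_0\in D_\theta$, $0<\varepsilon\le\frac12$ and $M$ satisfy $h_0+k\in D_\theta$ and $|\phi_n(\Psi(h_0+k))|\le M$ for all $n$ and all $k\in K_\theta$ with $\|k\|\le\varepsilon$. Then with $S=1/(1+h_0^\#)$ we have $|\phi_n(Sk)|\le M\|k\|/\varepsilon$ for all $n$ and all $k\in K_\theta$.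

*Proof.* Let $\|k\|\le\varepsilon$ and $|\zeta|=1$. Then $(\zeta k)^\#=\bar\zeta k^\#$, so $1+(h_0+\zeta k)^\#=(1+h_0^\#)(1+\bar\zeta Sk^\#)$, and $\|Sk^\#\|\le\varepsilon/(1-\delta)<1$. Hence
$$\Psi(h_0+\zeta k)=S(\theta+h_0+\zeta k)\sum_{j\ge0}(-1)^j\bar\zeta^{\,j}S^j(k^\#)^j,$$
converging in norm uniformly in $\zeta$. The terms with $\theta+h_0$ carry the powers $\zeta^{-j}$, those with $\zeta k$ the powers $\zeta^{1-j}$, $j\ge0$. The only term with $\zeta^1$ is $\zeta Sk$. So
$$\int_{\mathbb T}\bar\zeta\,\phi_n(\Psi(h_0+\zeta k))\,dm(\zeta)=\phi_n(Sk),$$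
and $|\phi_n(Sk)|\le M$. For general $k\ne0$ apply this to $\varepsilon k/\|k\|$. $\square$

## Boundedness of the singular parts

We combine the two ingredients. The product of the detecting functions $B_n$ serves only as the $\theta$ that makes all $B_n$ belong to one Banach space $K_\theta$; we never evaluate $\phi_n$ at this product through its partial products.

**Lemma 4.** Let $\Phi\subset(H^\infty)^*$ with $\sup_{\phi\in\Phi}\|\phi^s\|=\infty$. Then there are $\phi_n\in\Phi$ with $\sigma_n:=\|\phi_n^s\|\ge n$ and inner $B_n$ $(n\ge1)$ such that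
$$|\phi_n^s(B_n-1)|\ge\frac{\sigma_n}8,\qquad|\phi_n^a((B_n-1)f)|\le\|f\|\ \ (f\in H^\infty),\qquad\|B_n-1\|_2\le2^{-n}. \tag{2}$$
The products $B_1\cdots B_N$ converge in $L^2$ to an inner function $P$, and $P\bar B_n$ is inner for every $n$.

*Proof.* Choose $\phi_n\in\Phi$ with $\sigma_n\ge n$, and let $\phi_n^a(f)=\int fg_n\,dm$, $g_n\in L^1$. By Fact 2(c) there is $\eta_n\in(0,2^{-n}]$ such that $\int|B-1||g_n|\,dm\le1$ for all inner $B$ with $\|B-1\|_2\le\eta_n$. Lemma 2 with $\psi=\phi_n^s$ and $\eta=\eta_n$ gives $B_n$ with (2).

Let $P_N=B_1\cdots B_N$. Since $\|P_{N+1}-P_N\|_2=\|B_{N+1}-1\|_2\le2^{-N-1}$, the sequence $P_N$ converges in $L^2$ to an inner $P$ by Fact 2(b). For fixed $n$ and $N\ge n$, $P_N\bar B_n$ is inner, being the product of the other factors, and converges in $L^2$ to $P\bar B_n$. So $P\bar B_n$ is inner. $\square$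

**Lemma 5.** Let $\phi_n,B_n,P$ be as in Lemma 4 and let $\theta=bP$ with $b$ inner. Then there are no $M$ and no nonempty open $U\subset D_\theta$ with $|\phi_n(\Psi(h))|\le M$ for all $n$ and all $h\in U$.

*Proof.* Suppose there are. Then $U$ contains a closed ball $\{h_0+k:k\in K_\theta,\|k\|\le\varepsilon\}$ with $0<\varepsilon\le\frac12$, and Lemma 3 applies. Since $\theta\bar B_n=b\,P\bar B_n$ is inner, $B_n\in K_\theta$, so $k=B_n-1\in K_\theta$ is allowed. With $S=1/(1+h_0^\#)$,
$$|\phi_n(S(B_n-1))|\le\frac{2M}\varepsilon\qquad\text{for all }n. \tag{3}$$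
On the other hand $\|S\|\le\frac1{1-\delta}\le2$ and $\|S-1\|=\big\|\frac{h_0^\#}{1+h_0^\#}\big\|\le\frac\delta{1-\delta}=\frac1{99}$. Writing $S(B_n-1)=(B_n-1)+(S-1)(B_n-1)$ in the singular part and using (2),
$$|\phi_n(S(B_n-1))|\ge|\phi_n^s(B_n-1)|-|\phi_n^s((S-1)(B_n-1))|-|\phi_n^a((B_n-1)S)|\ge\frac{\sigma_n}8-\frac{2\sigma_n}{99}-2 .$$
The right side tends to infinity, since $\sigma_n\ge n$ and $\frac18>\frac2{99}$. This contradicts (3). $\square$

**Proposition 2.** If $\Phi\subset(H^\infty)^*$ is pointwise bounded on $\mathcal I$, then $\sup_{\phi\in\Phi}\|\phi^s\|<\infty$.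

*Proof.* Otherwise take $\phi_n,B_n,P$ from Lemma 4 and put $\theta=P$. The set $D_\theta$ is open in a Banach space, hence a Baire space. Each $\Psi(h)$ is inner and $\Phi$ is pointwise bounded on $\mathcal I$, so $D_\theta$ is the union of the sets $\{h\in D_\theta:\sup_n|\phi_n(\Psi(h))|\le M\}$, $M\in\mathbb N$. They are relatively closed, because $\Psi$ and $\phi_n$ are norm-continuous. One of them contains a nonempty open set $U$, contradicting Lemma 5. $\square$

**Proof of Theorem 1.** Let $\Phi$ be pointwise bounded on $\mathcal I$. By Proposition 2, $\sup_\Phi\|\phi^s\|<\infty$. Hence $\{\phi^a=\phi-\phi^s:\phi\in\Phi\}\subset L^1/H^1_0$ is pointwise bounded on $\mathcal I$, so it is norm bounded by Proposition 1. Thus $\sup_\Phi\|\phi\|<\infty$. So $\mathcal I$ is a UBD-set, and by Fact 1 its linear span is dense and barrelled. $\square$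

## The set $\mathcal G$ is a dense $G_\delta$ among the inner functions

For Theorem 2 we want to run both Baire arguments with $\mathcal G$ in place of $\mathcal I$. The tool is the following remark. *A dense $G_\delta$ subset $G$ of a Baire space $Z$ is a Baire space.* Indeed, let $U_i$ be open in $Z$ with $U_i\cap G$ dense in $G$. Then the $U_i$ are dense in $Z$, and so is $G\cap\bigcap_iU_i$, being a countable intersection of dense open sets; a dense subset of $Z$ contained in $G$ is dense in $G$.

**Lemma 6.** If $I$ is inner and $|I|\ge c>0$ on some annulus $r<|z|<1$, then $I$ is a finite Blaschke product.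

*Proof.* The zeros of $I$ lie in $|z|\le r$, so there are finitely many. Divide them out by a finite Blaschke product $b$. Then $J=I/b$ is inner and zero-free, and $|J|\ge|I|\ge c$ on the annulus, so $|J|$ is bounded below on $\mathbb D$. Thus $1/J\in H^\infty$ has unimodular boundary values, so $|1/J|\le1$. Together with $|J|\le1$ this makes $J$ constant. $\square$

Let $\mathcal I_\infty$ be the set of inner functions that are not finite Blaschke products. If $J\in\mathcal I_\infty$ divides the inner function $I$, then $I\in\mathcal I_\infty$: for a finite Blaschke product $I$ we would have $|J|\ge|I|\to1$ uniformly at $\mathbb T$, and Lemma 6 would make $J$ finite. For $a\in\mathbb D$ put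
$$\tau_a(I)=\frac{I-a}{1-\bar aI},\qquad\|\tau_a(I)-I\|=\Big\|\frac{\bar aI^2-a}{1-\bar aI}\Big\|\le\frac{2|a|}{1-|a|}. \tag{4}$$
If $I$ is a finite Blaschke product, then $\tau_a(I)$ is inner and continuous on the closed disc with modulus $1$ on $\mathbb T$, so by Lemma 6 it is a finite Blaschke product. Since $\tau_{-a}\tau_a=\mathrm{id}$, it follows that $\tau_a(\mathcal I_\infty)=\mathcal I_\infty$.

**Lemma 7.** $\mathcal G$ is a $G_\delta$ in $(\mathcal I,d)$, hence also in $\mathcal I$ with the finer norm metric.

*Proof.* We write $\mathcal G$ as the intersection of three $G_\delta$ sets, using Fact 2(d).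

**Step 1: no multiple zeros.** This set is $\bigcap_k\{I:\min_{|z|\le1-1/k}(|I|+|I'|)>0\}$. Each set is open, since $I$ and $I'$ converge uniformly on compact sets when $I$ converges in $d$.

**Step 2: Blaschke products.** The function $r\mapsto\int\log|I(r\zeta)|\,dm(\zeta)$ is increasing and tends, as $r\to1$, to $-\mu(\mathbb T)$, where $\mu$ is the singular measure of $I$ (Garnett, *Bounded Analytic Functions*, Thm II.2.4). So the Blaschke products are $\bigcap_kW_k$ with
$$W_k=\bigcup_{r<1}\Big\{I:\int\log|I(r\zeta)|\,dm(\zeta)>-\frac1k\Big\}.$$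
$W_k$ is open. Given $I_0\in W_k$, by monotonicity we may increase $r$ until $I_0$ has no zeros on $|z|=r$. Then the integral is continuous at $I_0$ under uniform convergence on $|z|=r$.

**Step 3: infinitely many zeros.** A Blaschke product has infinitely many zeros unless it is finite, so it suffices that for each $N$ the finite Blaschke products of degree at most $N$ form a $d$-closed set. Take a $d$-convergent sequence of them, and pass to a subsequence along which the degrees are constant, the zeros converge in $\overline{\mathbb D}$, and the unimodular constants converge. A factor $\frac{z-a_j}{1-\bar a_jz}$ with $a_j\to a\in\mathbb T$ tends locally uniformly to $\frac{z-a}{1-\bar az}=-a$. The other factors tend to Blaschke factors. So the limit is a finite Blaschke product of degree at most $N$. $\square$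

**Lemma 8.** For $I\in\mathcal I_\infty$ the set of $a\in\mathbb D$ with $\tau_a(I)\in\mathcal G$ is dense in $\mathbb D$.

*Proof.* By Frostman's theorem (Garnett, Thm II.6.4), $\tau_a(I)$ is a Blaschke product for all $a$ outside a set of logarithmic capacity zero, hence of area zero. Its zeros are the points where $I=a$, and its derivative is $I'$ times a nonvanishing factor, so its zeros are simple unless $a$ lies in the set $I(\{I'=0\})$, which is countable because $I$ is not constant. So the exceptional $a$ form a set of area zero, whose complement is dense. Finally $\tau_a(I)\in\mathcal I_\infty$, so if $\tau_a(I)$ is a Blaschke product, it has infinitely many zeros. $\square$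

**Lemma 9.** $\mathcal G$ is dense in $(\mathcal I,d)$.

*Proof.* Take $b_1\in\mathcal I_\infty$ with $b_1(0)=0$; for instance $b_1=zS_1$ with $S_1$ from Example 1, which is zero-free and nonconstant and so lies in $\mathcal I_\infty$. Put $J_r=\frac{r+b_1}{1+rb_1}=\tau_{-r}(b_1)\in\mathcal I_\infty$. For $I\in\mathcal I$ we have $IJ_r\in\mathcal I_\infty$ and $d(IJ_r,I)=d(J_r,1)=\sqrt{2(1-r)}\to0$ as $r\to1$. By Lemma 8 there are arbitrarily small $a$ with $\tau_a(IJ_r)\in\mathcal G$, and by (4) these functions are close to $IJ_r$. $\square$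

## Infinite Blaschke products with simple zeros

**Proof of Theorem 2, main assertion.** Let $\Phi\subset(H^\infty)^*$ be pointwise bounded on $\mathcal G$.

**Step 1: the set of good parameters.** To bound the singular parts we need many $h$ with $\Psi(h)\in\mathcal G$. Suppose $\sup_\Phi\|\phi^s\|=\infty$. Take $\phi_n,B_n,P$ from Lemma 4, which used no pointwise bound, and put $\theta=bP$ with some $b\in\mathcal I_\infty$. Then $\theta\in\mathcal I_\infty$. Let
$$D'=\{h\in D_\theta:\Psi(h)\in\mathcal G\}.$$
By Lemma 7 and the continuity of $\Psi$, $D'$ is a $G_\delta$ in $D_\theta$. We show that it is dense.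

**Step 2: $\Psi(h)\in\mathcal I_\infty$ for every $h\in D_\theta$.** This prepares Lemma 8. We have
$$\|\Psi(h)-\theta\|=\Big\|\frac{h-\theta h^\#}{1+h^\#}\Big\|\le\frac{2\delta}{1-\delta}<1 .$$
If $\Psi(h)$ were a finite Blaschke product, then $|\Psi(h)|\to1$ uniformly at $\mathbb T$, so $|\theta|$ would be bounded below near $\mathbb T$. By Lemma 6, $\theta$ would be a finite Blaschke product, contradicting $\theta\in\mathcal I_\infty$.

**Step 3: density of $D'$.** The point is that $\tau_a$ acts on the parameter $h$. For $h\in D_\theta$ and $a\in\mathbb D$,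
$$\tau_a(\Psi(h))=\frac{\theta+h-a-ah^\#}{1+h^\#-\bar a\theta-\bar ah},\qquad(h-a-ah^\#)^\#=h^\#-\bar a\theta-\bar ah .$$
If $a$ is so small that $h-a-ah^\#\in D_\theta$, this says $\tau_a(\Psi(h))=\Psi(h-a-ah^\#)$. By Step 2 and Lemma 8 there are arbitrarily small $a$ with $\tau_a(\Psi(h))\in\mathcal G$, that is, with $h-a-ah^\#\in D'$. As $a\to0$ these points tend to $h$.

**Step 4: the singular parts are bounded.** By Steps 1 and 3, $D'$ is a dense $G_\delta$ in the Baire space $D_\theta$, hence Baire. It is covered by the relatively closed sets $\{h\in D':\sup_n|\phi_n(\Psi(h))|\le M\}$, $M\in\mathbb N$, since $\Phi$ is pointwise bounded on $\mathcal G$. So for some $M$ and some nonempty open $U\subset D_\theta$ we have $|\phi_n\circ\Psi|\le M$ on $U\cap D'$ for all $n$, and by density and continuity on all of $U$. This contradicts Lemma 5. Hence $\sup_\Phi\|\phi^s\|<\infty$.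

**Step 5: the absolutely continuous parts are bounded.** By Step 4, $\Gamma=\{\phi^a=\phi-\phi^s:\phi\in\Phi\}$ is pointwise bounded on $\mathcal G$. By Lemmas 7 and 9, $\mathcal G$ is a dense $G_\delta$ in the complete space $(\mathcal I,d)$, hence Baire. The sets $\{G\in\mathcal G:\sup_{\gamma\in\Gamma}|\gamma(G)|\le M\}$ are relatively $d$-closed. So for some $M$ and some nonempty $d$-open $U\subset\mathcal I$ we have $|\gamma|\le M$ on $U\cap\mathcal G$ for all $\gamma\in\Gamma$, and by density and $d$-continuity on $U$. This is (1) for some $I_0\in U$ and $\rho>0$, and Lemma 1 gives $|\gamma(zf)|\le M''\|f\|$.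

It remains to bound $\gamma(1)$, since $1\notin\mathcal G$. Take $G\in\mathcal G$ with $G(0)\ne0$, for instance the Blaschke product with simple zeros $1-2^{-k}$, $k\ge1$. Then $G-G(0)=zf_1$ with $\|f_1\|\le2$, and
$$|G(0)||\gamma(1)|=|\gamma(G)-\gamma(G-G(0))|\le\sup_{\gamma'\in\Gamma}|\gamma'(G)|+2M''.$$
So $\sup_\gamma|\gamma(1)|<\infty$, and $|\gamma(f)|\le(|\gamma(1)|+2M'')\|f\|$ as in Proposition 1. Hence $\Gamma$, and therefore $\Phi$, is norm bounded: $\mathcal G$ is a UBD-set. Its superset, the set of all Blaschke products, is then a UBD-set too, and its span is barrelled by Fact 1. $\square$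

## Increasing covers, operator ranges, and finite products

**Proof of (i).** Suppose no $\overline{\mathrm{aco}}\,A_m$ contains a ball about $0$. Then for each $m$ there is $f_m\notin\overline{\mathrm{aco}}\,A_m$ with $\|f_m\|<1/m$, and Hahn–Banach gives $\phi_m\in(H^\infty)^*$ with $\sup_{A_m}|\phi_m|\le1<|\phi_m(f_m)|$. So $\|\phi_m\|>m$. Each $G\in\mathcal G$ lies in $A_m$ for all $m\ge m_0(G)$, so $|\phi_m(G)|\le1$ for those $m$. Thus $(\phi_m)$ is pointwise bounded on $\mathcal G$ and not norm bounded, a contradiction.

For the second claim let $\rho>0$ and $A_m=\{G\in\mathcal G:|\hat G(n)|\le\rho\ \text{for all }n\ge m\}$. These sets increase to $\mathcal G$, since $\hat G(n)\to0$ for each $G$. The set $\{f:|\hat f(m)|\le\rho\}$ is closed, absolutely convex and contains $A_m$, so it contains $\overline{\mathrm{aco}}\,A_m$. It does not contain $sz^m$ for $s>\rho$, and $\|sz^m\|=s$. So $\overline{\mathrm{aco}}\,A_m$ contains no ball of radius $>\rho$ about $0$. $\square$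

**Proof of (ii).** Let $T:Y\to H^\infty$ be bounded, $Y$ a Banach space, $T(Y)\supset\mathcal G$. If $T$ is not onto, then $T^*$ is not bounded below, so there are $x_n^*\in(H^\infty)^*$ with $\|T^*x_n^*\|\le1$ and $\|x_n^*\|\ge n$. For $y\in Y$ we have $|x_n^*(Ty)|\le\|y\|$, so $(x_n^*)$ is pointwise bounded on $T(Y)\supset\mathcal G$ and not norm bounded, contradicting the main assertion. $\square$

**Proof of (iii).** The functionals $\varphi_n$ of the opening example prove it. Here is a second proof, which explains it structurally. Finite Blaschke products lie in the disc algebra, a proper closed subspace of $H^\infty$. Take $\phi\ne0$ in $(H^\infty)^*$ that vanishes there. The multiples $n\phi$ vanish at every finite Blaschke product and are not norm bounded. $\square$
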